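
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Distance-two colorings of highly connected planar graphs}


\begin{abstract}
Let $\Delta$ be the maximum degree of a planar graph $G$. We prove that
$\chi(G^2)\le\Delta+196$ if $G$ is $5$-connected, and that no bound of the form
$\Delta+O(1)$ holds for $4$-connected planar graphs: for every $\Delta\ge 6$ there is one with
$\chi(G^2)\ge\lfloor 3\Delta/2\rfloor$. What matters is the largest number $\mu$ of common neighbors of two
vertices. For every planar graph we show $\chi(G^2)\le\Delta+40\mu+116$, which is of the right order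
in $\mu$, and $5$-connectivity forces $\mu\le2$. We also give lower bounds in the $5$-connected case
and an extension to sparse graph classes, in particular to proper minor-closed classes with a forbidden subgraph $K_{2,t}$.
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. The \emph{square} $G^2$ of a graph $G$ has the vertex set of $G$, and
two distinct vertices are adjacent in $G^2$ if their distance in $G$ is at most $2$. So $\chi(G^2)$
is the least number of colors in a coloring of $G$ in which distinct vertices at distance at most $2$ get distinct
colors. We write $\Delta$ for the maximum degree of $G$. A vertex of degree $\Delta$ together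
with its neighbors is a clique of $G^2$, so $\chi(G^2)\ge\Delta+1$.

How far above $\Delta$ can $\chi(G^2)$ be? For a tree there is no excess. Color the vertices in breadth-first
order from a root. When $v$ is colored, the earlier vertices at distance at most $2$ from it are its parent $w$, its
grandparent, and some of its siblings. All lie in $N[w]\setminus\{v\}$, so there are at most $\Delta$ of
them, and $\Delta+1$ colors suffice. A large excess can appear when vertices see several vertices of large
degree. Suppose three vertices, which we call hubs, are such that any two of them have $m$ common neighbors, and these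
$3m$ neighbors are distinct. Any two of the $3m$ vertices share a hub, so $3m$ colors are needed, although
the hubs may have degree only $2m$. This gives $\tfrac32\Delta$, and such a
configuration is easily drawn in the plane.

Can one exclude it by asking that the planar graph be dense or well connected? Two known facts limit what one can hope for.
\begin{itemize}
\item[(i)] For every $k\ge1$ there is a planar graph $G$ with minimum degree $5$, $\Delta=4k+2$ and
$\chi(G^2)\ge 6k+3=\tfrac32\Delta$.
\item[(ii)] There are $3$-connected planar graphs with arbitrarily large $\Delta$ and
$\chi(G^2)=\tfrac32\Delta+1$.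
\end{itemize}
So neither high minimum degree nor $3$-connectivity gives $\chi(G^2)\le\Delta+O(1)$. Recall that a graph is \emph{$k$-connected} if it has at least
$k+1$ vertices and stays connected whenever fewer than $k$ vertices are deleted. A planar graph has a vertex
of degree at most $5$, so it is never $6$-connected, and $k=4$ and $k=5$ remain. The following question is posed in \cite{thesis}:
\emph{is $\chi(G^2)\le\Delta+O(1)$ for planar graphs of high connectivity, say $4$- or $5$-connected ones?}

One can guess the answer from the hubs. If two hubs $u,v$ have many common neighbors, then two of these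
together with $u$ and $v$ form a $4$-cycle that separates a third one from whatever lies on the other side. Four
vertices may separate a $4$-connected graph but not a $5$-connected one. This suggests ``no'' for
$k=4$ and ``yes'' for $k=5$, and that is what happens.

\begin{theorem}\label{thm:main}
\textup{(a)} Every $5$-connected planar graph satisfies $\chi(G^2)\le\Delta+196$.

\textup{(b)} For every $\Delta\ge6$ there is a $4$-connected planar graph with maximum degree $\Delta$ and
$\chi(G^2)\ge\lfloor 3\Delta/2\rfloor$.
\end{theorem}

Since $\lfloor3\Delta/2\rfloor-\Delta=\lfloor\Delta/2\rfloor$ is unbounded, (b) excludes every constant for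
$k=4$.

The \emph{codegree} of two distinct vertices is the number of their common neighbors. Part (a) follows from a bound in terms of
codegrees alone. Call $G^2$ \emph{$D$-degenerate} if every nonempty $S\subseteq V(G)$ contains a vertex with
at most $D$ $G^2$-neighbors in $S$. Removing such vertices one at a time and coloring greedily in the reverse order
gives $\chi(G^2)\le D+1$. The same holds for the list chromatic number, the least $\ell$ such that
a proper coloring can be chosen from any assignment of lists of $\ell$ colors to the vertices.

\begin{theorem}\label{thm:codegree}
Let $\mu\ge1$ be an integer and let $G$ be a planar graph in which any two distinct vertices have codegree at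
most $\mu$. Then $G^2$ is $(\Delta+40\mu+115)$-degenerate. Hence $\chi(G^2)\le\Delta+40\mu+116$, and the same
bound holds for the list chromatic number. The linear order in $\mu$ is best possible: for every $\mu\ge3$
there is such a graph, even a $4$-connected one, with $\chi(G^2)\ge\Delta+\mu$.
\end{theorem}

For $5$-connected planar graphs the trivial lower bound $\Delta+1$ is not always attained.

\begin{theorem}\label{thm:lower}
\textup{(a)} There is a $5$-connected planar graph with $\Delta=6$ and $\chi(G^2)\ge9=\Delta+3$.

\textup{(b)} For every $\Delta\ge10$ there is a $5$-connected planar graph with maximum degree $\Delta$ and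
$\chi(G^2)\ge\Delta+2$.
\end{theorem}

So the least constant $C$ such that $\chi(G^2)\le\Delta+C$ for all $5$-connected planar graphs satisfies $3\le C\le196$. We do not
determine it.

Planarity enters the upper bound only through edge counts. To say which ones, we call a graph $H$ a
\emph{shallow topological minor} of $G$ if some graph obtained from $H$ by subdividing each edge at most once is a
subgraph of $G$. In particular, subgraphs of $G$ are shallow topological minors.

\begin{theorem}\label{thm:sparse}
Let $c\ge1$ be real and $\mu\ge1$ an integer. Let $G$ be a graph with all codegrees at most $\mu$ and suppose that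
$e(H)\le c\,|V(H)|$ for every shallow topological minor $H$ of $G$. Put $L=\lceil\mu c^2+\mu c+3c\rceil$.
Then $G^2$ is $\bigl(\Delta+2c(L^2+2L+4)\bigr)$-degenerate. In particular, $\chi(G^2)\le\Delta+O(1)$ for the
graphs without a subgraph $K_{2,t}$ in any proper minor-closed class, for example on a fixed surface.
\end{theorem}

Section~\ref{sec:hubs} makes both halves of the heuristic above precise. Section~\ref{sec:toy} shows how small
codegrees help when there are three hubs. Sections~\ref{sec:heavy}--\ref{sec:sparse} prove the upper bounds, and
Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.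

\paragraph{Notation and facts used.} $e(H)$ is the number of edges of $H$, $G[K]$ is the subgraph induced by $K$, and
$e(X,Y)$ is the number of edges between disjoint vertex sets $X$ and $Y$. A planar graph on $m$ vertices has at most $3m$
edges, and at most $2m$ if it is bipartite. A graph with a planar subdivision is planar, so every shallow topological
minor of a planar graph is planar.

\section{Codegrees and connectivity}\label{sec:hubs}

\subsection*{Five-connected: codegree at most two}

\begin{lemma}\label{lem:codegree2}
In a $5$-connected planar graph any two distinct vertices have at most two common neighbors.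
\end{lemma}

\begin{proof}
Suppose $u,v$ have three common neighbors $w_1,w_2,w_3$, and fix a plane embedding of $G$. The $K_{2,3}$ formed by
these five vertices has three faces, bounded by the $4$-cycles $uw_ivw_j$. The third vertex $w_k$ lies
outside the closure of the face bounded by $uw_ivw_j$. If some vertex of $G$ lay inside
this face, deleting the four vertices $u,w_i,v,w_j$ would separate it from $w_k$, contrary to
$5$-connectivity. So no face contains a vertex, and $G$ has only five vertices. But a $5$-connected graph has at least
six.
\end{proof}

With $\mu=2$ the bound of Theorem~\ref{thm:codegree} reads $\Delta+80+116=\Delta+196$. Hence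
Theorem~\ref{thm:main}(a) follows once Theorem~\ref{thm:codegree} is proved. This is the only place
where $5$-connectivity is used in the upper bound.

\subsection*{Four-connected: three hubs survive}

For $p,q,r\ge3$ define $H(p,q,r)$ as follows (Figure~\ref{fig:H}). Take disjoint paths
\[
A=a_1\dots a_p,\qquad B=b_1\dots b_q,\qquad C=c_1\dots c_r
\]
and add the triangles $a_1b_1c_1$ and $a_pb_qc_r$. Drawn with one
triangle inside the other, this plane graph has, besides the two triangles, three further faces. They are bounded by cycles $L_x$, $L_y$, $L_z$ with vertex
sets $B\cup C$, $A\cup C$, $A\cup B$ respectively. Put new vertices $x,y,z$, the \emph{hubs}, into these faces, each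
adjacent to all vertices of its boundary cycle. The result is planar.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \t in {90,210,330}{
  \foreach \r in {1,2,3}{
    \draw[gray] (\t+60:1) -- (\t:\r);
    \draw[gray] (\t+60:1) -- (\t+120:\r);
  }
}
\foreach \t in {90,210,330}{
  \draw[thick] (\t:1) -- (\t:3);
  \draw[thick] (\t:1) -- (\t+120:1);
  \draw[thick] (\t:3) -- (\t+120:3);
}
\foreach \t in {90,210,330}{
  \foreach \r in {1,2,3}{\fill (\t:\r) circle (2pt);}
  \draw[fill=white] (\t+60:1) circle (2.5pt);
}
\node at (90:3.3) {$a_3$};
\node at (210:3.35) {$b_3$};
\node at (330:3.35) {$c_3$};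
\node at (90:0.65) {\scriptsize $a_1$};
\node at (210:0.6) {\scriptsize $b_1$};
\node at (330:0.6) {\scriptsize $c_1$};
\node at (150:1.28) {$z$};
\node at (270:1.28) {$x$};
\node at (30:1.28) {$y$};
\end{tikzpicture}
\caption{The graph $H(3,3,3)$. Three paths join an inner triangle to an outer triangle (all thick). Each of the three hubs $x,y,z$ (white) is
adjacent to all vertices of two of the paths. Any two of the nine black vertices have a common hub.}
\label{fig:H}
\end{figure}

\begin{lemma}\label{lem:H}
For $p,q,r\ge3$ the graph $H=H(p,q,r)$ is $4$-connected, its maximum degree is $\max\{q+r,\,p+r,\,p+q\}$, and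
$\chi(H^2)\ge p+q+r$.
\end{lemma}

\begin{proof}
The hubs $x,y,z$ have degrees $q+r$, $p+r$, $p+q$, all at least $6$. An inner vertex of a path has two neighbors on the path and two hubs.
An end of a path has one neighbor on the path, two on a triangle, and two hubs. So the other degrees are $4$ and $5$. Any
two vertices of $A\cup B\cup C$ have a common hub, so $A\cup B\cup C$ is a clique of $H^2$.

For connectivity, let $W_h$ be the wheel with hub $h$ and rim $L_h$. Any two of the three wheels
share exactly one of the paths: $A\subseteq W_y\cap W_z$, $B\subseteq W_x\cap W_z$, $C\subseteq W_x\cap W_y$. Let $|X|\le3$.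

Suppose $X$ contains a hub, say $x$. Then $W_y$ and $W_z$ each contain at most two vertices of $X$. A wheel stays connected after the
deletion of at most two vertices: if its hub survives this is clear, and otherwise at most one rim vertex is missing. So
$W_y-X$ and $W_z-X$ are connected. They share a vertex of $A\setminus X$, which is nonempty because
$|A|\ge3$ and $|X\setminus\{x\}|\le2$, and together they cover everything except $x$. Hence $H-X$ is connected.

Suppose $X$ contains no hub. Then each $W_h-X$ is connected through $h$. Since $|A|,|B|,|C|\ge3$, at most one of the disjoint
sets $A,B,C$ is contained in $X$. So at least two of the three pairs of wheels still intersect, and $H-X$ is connected.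
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $m\ge3$. By Lemma~\ref{lem:H} the graph $H(m,m,m)$ has $\Delta=2m$, and its square has chromatic number at least $3m=\lfloor3(2m)/2\rfloor$. The graph $H(m,m,m+1)$ has $\Delta=2m+1$, and its square has
chromatic number at least $3m+1=\lfloor3(2m+1)/2\rfloor$. This covers every $\Delta\ge6$.
\end{proof}

\begin{proof}[Proof of the sharpness statement in Theorem~\ref{thm:codegree}]
Let $m=\mu\ge3$ and $H=H(m,m,m)$. Since $\chi(H^2)\ge 3m=\Delta+\mu$, we only need to see that all codegrees in $H$ are at most $m$.
\begin{itemize}
\item Two hubs have exactly $m$ common neighbors, namely one path.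
\item A hub and a vertex of its rim have two common neighbors, because the rim is an induced cycle. The hub $x$ and a vertex
$a_i$ have as common neighbors the neighbors of $a_i$ in $B\cup C$. There are two if $i\in\{1,m\}$ and none
otherwise. The other hubs are symmetric.
\item Two vertices $a_i,a_j$ of one path have two common hubs. Only $a_1$ and $a_m$ have neighbors in $B\cup C$, and these
are $b_1,c_1$ and $b_m,c_m$, so a common neighbor in $A\cup B\cup C$ lies in $A$. Two vertices of a path have at most one common
neighbor on it. The codegree is at most $3\le m$. The other paths are symmetric.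
\item Two vertices of different paths, say $a_i$ and $b_j$, have one common hub. A common neighbor in $A\cup B\cup C$ uses an
edge of one of the two triangles. The possibilities for $(i,j)$ are $(2,1)$, $(1,2)$, $(1,1)$, with common neighbors $a_1$,
$b_1$, $c_1$ respectively, and $(m-1,m)$, $(m,m-1)$, $(m,m)$, with common neighbors $a_m$, $b_m$, $c_m$. As $m\ge3$, these six pairs
are distinct, so there is at most one such neighbor. The codegree is at most $2$.\qedhere
\end{itemize}
\end{proof}

\begin{remark}
The factor $\frac32$ in Theorem~\ref{thm:main}(b) is asymptotically optimal, since
$\chi(G^2)\le(\frac32+o(1))\Delta$ for all planar graphs \cite{AEH}. We do not use this.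
\end{remark}

\section{The idea with three hubs}\label{sec:toy}

Suppose that only three hubs $x,y,z$ matter: let $S$ be a set of other vertices, and count a conflict between two vertices of $S$
only if they have a common hub. In $H(m,m,m)$, with $S=A\cup B\cup C$, every vertex of $S$ sees two hubs and conflicts with all other vertices of $S$.

Now assume that all codegrees are at most $\mu$. At most $\mu$ neighbors of $x$ are adjacent to $y$, and at most $\mu$ to
$z$. So if $x$ has more than $2\mu$ neighbors in $S$, one of them, say $s$, has $x$ as its \emph{only} hub. All its conflicts
come from $N(x)\setminus\{s\}$, so there are at most $\Delta-1$. Set $s$ aside, to be colored after the rest, and repeat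
with $S\setminus\{s\}$, using any hub that still has more than $2\mu$ neighbors in the current set. When this stops, at most
$6\mu$ of the remaining vertices see a hub, and the others have no conflicts. So $\max\{\Delta,6\mu\}$ colors suffice for $S$.

Three features carry over to the general proof.
\begin{itemize}
\item One hub costs $\Delta$, which we can afford. Two hubs cost too much. So we look for a vertex with at most one hub.
\item The argument is repeated for smaller and smaller sets $S$, and ``hub'' must mean ``many neighbors \emph{in the current set}''.
We therefore prove degeneracy, and define all quantities relative to an arbitrary $S$.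
\item With many hubs, one hub may share neighbors with many others, so it need not have a neighbor that sees only it. On
average it does. Let each nonhub that sees at least two hubs choose one pair of its hubs. The chosen pairs form a planar graph on the hubs, so
there are at most three of them per hub, and each is chosen by at most $\mu$ vertices. So at most $3\mu$ nonhubs per hub see two or more hubs.
\end{itemize}
What the toy case ignores are conflicts through vertices that are not hubs. We shall show that on average there are only boundedly many of them per vertex, for fixed $\mu$.

\section{Heavy and light vertices}\label{sec:heavy}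

Let $G$ be a graph, $S\subseteq V(G)$ nonempty, $n=|S|$, and let the threshold $L$ be a positive integer. For $v\in V(G)$ let $d(v)=|N(v)\cap S|$. Call $v$ \emph{heavy}
if $d(v)>L$ and \emph{light} otherwise. Put
\begin{align*}
B&=\{v\in V(G): v \text{ is heavy}\},\qquad b=|B|,\\
S_2&=\{s\in S\setminus B:\ s\text{ has at least two neighbors in }B\},\\
T&=S\setminus(B\cup S_2).
\end{align*}
Thus a vertex of $T$ is light and has at most one heavy neighbor. The next lemma says that $T$ is large compared with
$B$, and that it makes up most of $S$ up to a multiple of $b$. It is the only place where the codegree bound is used.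

\begin{lemma}\label{lem:heavy}
Suppose that all codegrees in $G$ are at most $\mu$, that $e(H)\le c\,|V(H)|$ for every shallow topological minor $H$ of $G$, and
that $e(J)\le c'|V(J)|$ for every bipartite subgraph $J$ of $G$. Then
\[
n\le|T|+(1+c\mu)\,b\qquad\text{and}\qquad |T|\ge\bigl(L+1-2c-c'-cc'\mu\bigr)\,b .
\]
\end{lemma}

\begin{proof}
For each $s\in S_2$ choose two of its neighbors in $B$. The chosen pairs are the edges of a graph $P$ on $B$. For each edge of
$P$ take one vertex $s\in S_2$ that chose it. These vertices are distinct, because each $s$ chose only one pair, and they are not in $B$. So they subdivide the edges of $P$ in $G$, and $P$ is a shallow topological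
minor. Hence $P$ has at most $cb$ edges. By the codegree bound, each of them was chosen by at most
$\mu$ vertices. So $|S_2|\le c\mu b$, and the first inequality follows from $n\le|T|+|S_2|+b$.

The edges between $B$ and $S_2$ form a bipartite graph, so $e(B,S_2)\le c'(b+|S_2|)\le(c'+cc'\mu)b$. Each vertex of $T$ has at most one
neighbor in $B$, and $e(G[B])\le cb$. Since $L$ is an integer, $d(v)\ge L+1$ for $v\in B$. As $S\subseteq T\cup S_2\cup B$,
\[
(L+1)\,b\le\sum_{v\in B}d(v)\le e(B,T)+e(B,S_2)+2e(G[B])\le|T|+(c'+cc'\mu)\,b+2cb ,
\]
which is the second inequality.
\end{proof}

For $s\in T$ let $w$ denote its heavy neighbor, if there is one, and define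
\[
\lambda(s)=\bigl|\{s'\in S\setminus\{s\}:\ s'\text{ is a }G^2\text{-neighbor of }s,\ s'\notin N[w]\}\bigr| ,
\]
where the condition $s'\notin N[w]$ is omitted if $s$ has no heavy neighbor.

\begin{lemma}\label{lem:local}
A vertex $s\in T$ has at most $\Delta+\lambda(s)$ $G^2$-neighbors in $S$. Each vertex $s'$ counted by $\lambda(s)$ either is a light
neighbor of $s$, or is not adjacent to $s$ and has a light common neighbor with $s$.
\end{lemma}

\begin{proof}
The first statement holds because $|N[w]\setminus\{s\}|\le\Delta$ if $w$ exists. Let $s'$ be counted by $\lambda(s)$. If it is adjacent to $s$, then it is not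
the heavy neighbor of $s$, and hence it is light. Otherwise it has a common neighbor $v$ with $s$. If $w$ exists, then $s'\notin N(w)$ and so
$v\ne w$. As $s$ has no other heavy neighbor, $v$ is light.
\end{proof}

It remains to bound the average of $\lambda$ over $T$. Some vertex of $T$ is at most average, and since $S$ was arbitrary
this yields degeneracy.

\section{The bound for planar graphs}\label{sec:planar}

We prove the upper bound of Theorem~\ref{thm:codegree}. Let $G$ be planar with codegrees at most $\mu$, let $S$ be nonempty,
and take
\[
L=15\mu+10 .
\]
Lemma~\ref{lem:heavy} applies with $c=3$ and $c'=2$. It gives $|T|\ge(L-7-6\mu)b=(9\mu+3)b=3(1+3\mu)b$ and therefore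
\begin{equation}\label{eq:T}
n\le|T|+(1+3\mu)b\le\tfrac43|T| .
\end{equation}
In particular $T\neq\emptyset$.

\subsection*{What has to be summed}

By Lemma~\ref{lem:local} we have to count conflicts through light vertices. A light vertex outside $S$ creates conflicts only
if it has at least two neighbors in $S$. We separate
\[
Y=\{v\notin S\cup B: d(v)\ge3\}\qquad\text{and}\qquad Z=\{v\notin S\cup B: d(v)=2\}.
\]
The reason for the distinction is that planarity bounds the size of $Y$ in terms of $n$, by inequality~\eqref{eq:Y} below, but this
inequality says nothing about vertices with $d(v)=2$. For $Z$ we therefore count the pairs that conflict, and not the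
vertices that cause the conflicts.

Let $z(s)$ be the number of vertices $s'\in S\setminus\{s\}$ that are not adjacent to $s$ and have a common neighbor with $s$ in $Z$, and let
$e_Z$ be the number of nonadjacent pairs in $S$ with a common neighbor in $Z$. For $s\in T$,
\[
\lambda(s)\le f(s):=\sum_{v\in N(s)\cap(S\setminus B)}d(v)+\sum_{v\in N(s)\cap Y}\bigl(d(v)-1\bigr)+z(s).
\]
Indeed, a neighbor $v\in S\setminus B$ of $s$ accounts for itself and for at most $d(v)-1$ vertices of $S$ reached through it. A
neighbor $v\in Y$ accounts for at most $d(v)-1$ vertices. The nonadjacent vertices reached through $Z$ are counted by $z(s)$. By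
Lemma~\ref{lem:local} nothing else occurs. Summing over $T\subseteq S$, and using that each $v$ has at most $d(v)$ neighbors
in $T$, we get
\begin{equation}\label{eq:F}
F:=\sum_{s\in T}f(s)\le\sum_{v\in S\setminus B}d(v)^2+\sum_{v\in Y}d(v)\bigl(d(v)-1\bigr)+2e_Z .
\end{equation}

\subsection*{Three consequences of planarity}

First,
\begin{equation}\label{eq:S}
\sum_{v\in S\setminus B}d(v)+2e_Z\le6n .
\end{equation}
Consider the graph on $S$ whose edges are those of $G[S]$ together with the $e_Z$ pairs. It is simple, because the pairs
are nonadjacent. Each vertex of $Z$ has exactly two neighbors in $S$, so distinct pairs use distinct vertices of $Z$, and our graph is a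
shallow topological minor of $G$. So it has at most $3n$ edges. Since $\sum_{v\in S\setminus B}d(v)\le\sum_{v\in S}d(v)=2e(G[S])$, this implies~\eqref{eq:S}.

Second,
\begin{equation}\label{eq:Y}
\sum_{v\in Y}\bigl(d(v)-2\bigr)\le2n ,
\end{equation}
because $\sum_{v\in Y}d(v)=e(Y,S)\le2(|Y|+n)$ by the bound for bipartite planar graphs.

These two already give a linear bound. All vertices in the sums of~\eqref{eq:F} have $d\le L$, and $d\le3(d-2)$ for $d\ge3$,
so $F\le L\cdot 6n+L\cdot6n=12Ln$. To obtain the stated constant we use that vertices with large $d(v)$ are
few. The third inequality expresses this. Let $x^+=\max\{x,0\}$. Then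
\begin{equation}\label{eq:K}
\sum_{v\in(S\setminus B)\cup Y}\bigl(d(v)-8\bigr)^+\le2n .
\end{equation}
To see this, let $K$ be the set of all $v\in(S\setminus B)\cup Y$ with $d(v)\ge9$, and put $K_S=K\cap S$, $K_Y=K\cap Y$. Splitting the neighbors
in $S$ of a vertex of $K$ into those outside and those inside $K_S$, we obtain
\[
\sum_{v\in K}d(v)=e(K,S\setminus K_S)+2e(G[K_S])+e(K_Y,K_S).
\]
The first term counts the edges of a bipartite planar graph, so it is at most $2(|K|+n-|K_S|)=2n+2|K_Y|$. The other two terms
together are at most $2e(G[K])\le6|K|$. So the sum is at most $2n+8|K|$, which is~\eqref{eq:K}.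

\subsection*{Putting them together}

We split the quadratic terms of~\eqref{eq:F} at $d=8$. For integers $d\le L$,
\begin{align}
d^2&\le8d+L(d-8)^+ &&(d\ge0),\label{eq:p1}\\
d(d-1)&\le\tfrac{28}3(d-2)+L(d-8)^+ &&(d\ge3).\label{eq:p2}
\end{align}
The first holds because $d^2-8d=d(d-8)$, which is at most $0$ for $d\le8$ and at most $L(d-8)$ for $d>8$. The second follows in the same way from the identity
\[
d(d-1)-\tfrac{28}3(d-2)=(d-8)\bigl(d-\tfrac73\bigr):
\]
for $3\le d\le8$ the right-hand side is at most $0$, and for $8<d\le L$ it is at most $L(d-8)$.

Insert~\eqref{eq:p1} for the vertices of $S\setminus B$ and~\eqref{eq:p2} for those of $Y$ into~\eqref{eq:F}, and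
bound $2e_Z\le8\cdot2e_Z$. With~\eqref{eq:S}, \eqref{eq:Y} and \eqref{eq:K},
\[
F\le8\cdot6n+\tfrac{28}3\cdot2n+L\cdot2n=\bigl(2L+\tfrac{200}3\bigr)n .
\]
By~\eqref{eq:T} the average of $f$ over $T$ is at most
\[
\tfrac43\bigl(2L+\tfrac{200}3\bigr)=\tfrac43\bigl(30\mu+\tfrac{260}3\bigr)=40\mu+\tfrac{1040}9<40\mu+116 .
\]
Since $f$ takes integer values, some $s\in T$ has $\lambda(s)\le f(s)\le40\mu+115$. By Lemma~\ref{lem:local} this $s$ has at most
$\Delta+40\mu+115$ $G^2$-neighbors in $S$. As $S$ was an arbitrary nonempty set, $G^2$ is $(\Delta+40\mu+115)$-degenerate. This completes
the proofs of Theorem~\ref{thm:codegree} and of Theorem~\ref{thm:main}(a).\qed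

\section{Beyond planarity}\label{sec:sparse}

We prove Theorem~\ref{thm:sparse}. The results of Section~\ref{sec:heavy} are available. What is lost is~\eqref{eq:Y}: a bound of $c$ edges per vertex
in a bipartite graph says nothing about the number of light vertices $v\notin S$ with $d(v)\le c$. We therefore extend the treatment of
$Z$, counting pairs and not vertices, to all light vertices outside $S$.

\begin{proof}[Proof of Theorem~\ref{thm:sparse}]
Let $S$ be nonempty, $n=|S|$, and let $L=\lceil\mu c^2+\mu c+3c\rceil$ be the threshold. Bipartite subgraphs of $G$ are shallow topological minors, so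
Lemma~\ref{lem:heavy} applies with $c'=c$. It gives $|T|\ge(L+1-3c-c^2\mu)b\ge(1+c\mu)b$, and so $n\le|T|+(1+c\mu)b\le2|T|$. In particular $T\ne\emptyset$.

Let $N$ be the number of pairs in $S$ that are adjacent or have a light common neighbor. By Lemma~\ref{lem:local},
$\sum_{s\in T}\lambda(s)\le2N$. We bound $N$.
\begin{itemize}
\item There are at most $cn$ adjacent pairs.
\item The vertices of $S\setminus B$ are common neighbors of at most
\[
\sum_{v\in S\setminus B}\tfrac12d(v)^2\le\tfrac L2\sum_{v\in S}d(v)=\tfrac L2\cdot2e(G[S])\le cLn
\]
pairs.
\item Process the vertices $v\notin S\cup B$ one by one, starting with the edgeless graph $H$ on $S$. If two vertices of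
$N(v)\cap S$ are not adjacent in the current $H$, add one such pair as an edge to $H$ and call $v$ \emph{used}. Each edge of the final
$H$ has its own used vertex outside $S$, so $H$ is a shallow topological minor of $G$ and $e(H)\le cn$. Hence there are at most $cn$ used
vertices, and each is a common neighbor of at most $L^2/2$ pairs. If $v$ is not used, all pairs in $N(v)\cap S$ are edges of $H$. So the unused vertices give
at most $cn$ pairs altogether.
\end{itemize}
In total $N\le cn\bigl(2+L+\tfrac12L^2\bigr)$. The average of $\lambda$ over $T$ is at most $2N/|T|\le4N/n\le2c(L^2+2L+4)$. By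
Lemma~\ref{lem:local} some $s\in T$ has at most $\Delta+2c(L^2+2L+4)$ $G^2$-neighbors in $S$.

For the last sentence of the theorem, a graph without a subgraph $K_{2,t}$ has all codegrees at most $t-1$. If a subdivision of $H$ is a
subgraph of $G$, then $H$ is a minor of $G$ and lies in the same minor-closed class. In a proper minor-closed class,
$e(H)\le c\,|V(H)|$ for a constant $c$, by Mader \cite{Mader}, and we may take $c\ge1$. So $c$, $\mu=\max\{t-1,1\}$ and $L$ depend only on $t$ and the class.
\end{proof}

\section{Lower bounds for five-connected planar graphs}\label{sec:lower}

To verify $5$-connectivity by hand we use pieces whose connectivity is easy to read off.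

\subsection*{Squares of cycles and caps}

Let $C_m^2$ be the square of a cycle, and delete a set $X$ of its vertices. Two cyclically consecutive survivors are adjacent in $C_m^2$ unless at least two
deleted vertices lie between them. If there is at most one such gap, the survivors are still connected around the cycle. So if $C_m^2-X$ is disconnected, there
are two gaps with at least two deleted vertices each. In particular $|X|\ge4$, and if $|X|=4$ then $X$ consists of two disjoint pairs of consecutive vertices, with survivors between the pairs on both sides. Likewise,
if deleting at most two vertices disconnects the square of a path, then exactly two are deleted, they are consecutive on the path, and survivors remain on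
both sides.

A \emph{cap} on a $5$-cycle $Q=x_1x_2x_3x_4x_5$ consists of $Q$ and six \emph{inner vertices} $q_1,\dots,q_5,o$, where, with indices modulo $5$, $q_i$ is adjacent to
$x_i,x_{i+1},q_{i-1},q_{i+1}$ and to $o$ (Figure~\ref{fig:cap}, left). It can be drawn inside $Q$. Each inner vertex has degree $5$. Deleting $o$ leaves
exactly the square of the $10$-cycle $x_1q_1x_2q_2\dots x_5q_5$.

\begin{lemma}\label{lem:cap}
Let $X$ be a set of vertices.
\begin{itemize}
\item[\textup{(i)}] If a cap contains at most three vertices of $X$, then the cap minus $X$ is connected.
\item[\textup{(ii)}] If a cap on $Q$ contains at most four vertices of $X$, then every surviving inner vertex is joined, inside the cap minus $X$, to a surviving vertex of $Q$.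
\end{itemize}
\end{lemma}

\begin{proof}
Let $M$ be the square of the $10$-cycle obtained by deleting $o$ from the cap. If $o$ survives, it has a surviving neighbor $q_i$, as at most four vertices are deleted. If $M-X$ is connected,
then the cap minus $X$ is connected, and it contains a vertex of $Q$ because $|Q|=5$. So both statements hold. This always occurs in (i).

Suppose in (ii) that $M-X$ is disconnected. Then four vertices of $M$ are deleted, and they form two pairs of consecutive vertices of the $10$-cycle. So $o$ survives and joins all
surviving $q_i$. The six survivors on the $10$-cycle form two nonempty arcs, and one of these has at least two vertices. It contains two consecutive vertices of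
the $10$-cycle, and these are an adjacent pair $q_i,x_j$. So all surviving inner vertices are joined to $x_j$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,baseline=0]
\foreach \i in {0,72,144,216,288}{
  \draw[thick] (\i+90:2) -- (\i+162:2);
  \draw (\i+126:1) -- (\i+198:1);
  \draw (\i+126:1) -- (\i+90:2);
  \draw (\i+126:1) -- (\i+162:2);
  \draw (\i+126:1) -- (0,0);
}
\foreach \i in {0,72,144,216,288}{
  \fill (\i+90:2) circle (2.2pt);
  \draw[fill=white] (\i+126:1) circle (2.2pt);
}
\draw[fill=white] (0,0) circle (2.2pt);
\end{tikzpicture}
\qquad
\begin{tikzpicture}[scale=0.9,baseline=0]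
\fill[gray!25] (0,0) -- (1,1) -- (2,1) -- (2.5,-1) -- (1,-1) -- cycle;
\fill[gray!25] (10,0) -- (9,1) -- (8,1) -- (7.5,-1) -- (9,-1) -- cycle;
\draw (0,0) -- (1,1) -- (9,1) -- (10,0);
\draw (0,0) -- (1,-1) -- (9,-1) -- (10,0);
\foreach \i in {3,4,5,6,7,8}{
  \draw (\i-0.5,-1) -- (\i-1,1);
  \draw (\i-0.5,-1) -- (\i,1);
  \fill (\i-0.5,-1) circle (2pt);
  \node at (\i-0.5,-1.35) {\small $w_{\i}$};
}
\foreach \i in {2,3,4,5,6,7,8,9,10}{
  \fill (\i-1,1) circle (2pt);
  \node at (\i-1,1.35) {\small $r_{\i}$};
}
\fill (0,0) circle (2pt);
\fill (10,0) circle (2pt);
\node at (-0.35,0) {\small $r_1$};
\node at (10.35,0) {\small $r_1$};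
\fill (1,-1) circle (2pt);
\fill (9,-1) circle (2pt);
\node at (1,-1.35) {\small $p$};
\node at (9,-1.35) {\small $p'$};
\node at (1.3,0) {\small cap};
\node at (8.7,0) {\small cap};
\end{tikzpicture}
\caption{Left: a cap on a $5$-cycle (black); its six inner vertices are white. Right: the graph of Theorem~\ref{thm:lower}(b) for $d=10$, cut open at $r_1$; the
two points marked $r_1$ are the same vertex. Each shaded pentagon is filled with a cap. Not drawn: a vertex $v$ adjacent to $r_1$ and the top row, and a vertex $u$ adjacent to $r_1$ and
the bottom row.}
\label{fig:cap}
\end{figure}

\subsection*{A graph with seventeen vertices}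

\begin{proof}[Proof of Theorem~\ref{thm:lower}(a)]
Put one cap inside a $5$-cycle $Q$ and another one outside. The resulting planar graph $G$ has $5+6+6=17$ vertices. Vertices of $Q$ have degree $2+2+2=6$, and all
others have degree $5$. So $\Delta=6$.

\emph{Colors.} Two vertices of the same color are at distance at least $3$, so their closed neighborhoods are disjoint. Each closed neighborhood has at least six vertices, and
$3\cdot6>17$, so each color is used at most twice. Hence $\chi(G^2)\ge\lceil17/2\rceil=9$.

\emph{$5$-connectivity.} Let $|X|\le4$. If both caps minus $X$ are connected, they share a vertex of $Q\setminus X\ne\emptyset$, and $G-X$ is connected. Otherwise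
one cap, call it the first, is disconnected by $X$. By Lemma~\ref{lem:cap}(i) it contains four vertices of $X$, that is, all of $X$. If $X\subseteq Q$, then all inner
vertices of the first cap survive and are connected through $o$, and the surviving vertex of $Q$ is adjacent to some of them. So this cap minus $X$ is connected, a contradiction. Hence $X$ contains an inner vertex of the first cap, and the second cap contains at most three
vertices of $X$. By Lemma~\ref{lem:cap}(i) the second cap minus $X$ is connected, and it contains $Q\setminus X$. By Lemma~\ref{lem:cap}(ii) the surviving inner vertices of the first cap are joined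
to $Q\setminus X$. So $G-X$ is connected.
\end{proof}

\subsection*{Large maximum degree}

To force $\Delta+2$ colors we look for a vertex $u\notin N[v]$ within distance $2$ of every vertex of $N[v]$, where $\deg v=\Delta$. Then $u$ must share a neighbor
$r_1$ with $v$, but by Lemma~\ref{lem:codegree2} it shares at most two. So we let $u$ reach most neighbors of $v$ through a second ring of vertices. The two rings touch at
$r_1$, and near that point there is too little room: in the construction below, the ring vertices next to $r_1$ would have degree $3$ without the caps. Two caps repair this.

\begin{proof}[Proof of Theorem~\ref{thm:lower}(b)]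
Let $d\ge10$. Take (Figure~\ref{fig:cap}, right)
\begin{itemize}
\item a vertex $v$ adjacent to all vertices of a cycle $R=r_1r_2\dots r_d$;
\item a vertex $u$ adjacent to all vertices of a cycle $U=r_1\,p\,w_3\,w_4\dots w_{d-2}\,p'$, which meets $R$ only in $r_1$;
\item the edges $w_ir_i$ and $w_ir_{i+1}$ for $3\le i\le d-2$;
\item caps on the $5$-cycles $Q=r_1r_2r_3w_3p$ and $Q'=r_1r_dr_{d-1}w_{d-2}p'$, with disjoint sets of new inner vertices.
\end{itemize}
The map $r_i\mapsto r_{d+2-i}$ for $i\ge2$, $w_i\mapsto w_{d+1-i}$, $p\leftrightarrow p'$, which fixes $r_1$, $u$ and $v$, extends to an automorphism that exchanges $Q$ and $Q'$. We refer to it as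
the symmetry.

\emph{Planarity.} On the sphere, draw $R$ and $U$ as the boundaries of two closed discs that meet only in $r_1$, and put $v$ into the first disc and $u$ into the second. The
rest of the sphere is a disc pinched at $r_1$. It is tiled by $Q$, the triangles
$r_ir_{i+1}w_i$ $(3\le i\le d-2)$, the triangles $w_ir_{i+1}w_{i+1}$ $(3\le i\le d-3)$, and $Q'$. The caps are drawn inside $Q$ and $Q'$.

\emph{Degrees.} We have $\deg v=d$ and $\deg u=|U|=d-1$. The vertex $r_1$ is adjacent to $v$, $u$, $r_2$, $r_d$, $p$, $p'$ and to two inner vertices of each cap, so
$\deg r_1=10$. Further, $\deg r_2=\deg p=5$, $\deg r_3=6$, $\deg w_3=7$, and the same for their images under the symmetry. The remaining vertices $r_i$ and $w_i$ and the inner vertices of the caps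
have degree $5$. As $d\ge10$, we have $\Delta=d$.

\emph{Colors.} The set $N[v]\cup\{u\}$ is a clique of size $d+2$ in $G^2$. Indeed, $u$ is adjacent to $r_1$, which is adjacent to $v$, $r_2$ and $r_d$. For $3\le i\le d-2$, $w_i$ is a common neighbor of
$u$ and $r_i$. Finally, $w_{d-2}$ is a common neighbor of $u$ and $r_{d-1}$. So $\chi(G^2)\ge\Delta+2$.

\emph{$5$-connectivity.} Let $|X|\le4$.

\emph{Case 1: $u,v\notin X$.} The survivors in $R\cup\{v\}$ are connected through $v$, and those in $U\cup\{u\}$ through $u$. At least one of the $d-4\ge6$ disjoint edges $r_iw_i$ $(3\le i\le d-2)$
avoids $X$, so these two sets are joined. By Lemma~\ref{lem:cap}(ii) the surviving inner vertices of the caps are joined to them.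

\emph{Case 2: $v\in X$, $u\notin X$.} Let $K$ be the component of $G-X$ that contains $u$. It contains $U\setminus X$. The cap on $Q$ contains at most three vertices of $X$, so it stays
connected by Lemma~\ref{lem:cap}(i). If one of $r_1,p,w_3$ survives, the cap minus $X$ lies in $K$. Otherwise $X=\{v,r_1,p,w_3\}$, and the cap minus $X$ lies in $K$ because it contains $r_3$ and
$r_3\sim r_4\sim w_4\in K$. By symmetry the cap on $Q'$ minus $X$ lies in $K$. A further component would therefore be contained in $\{r_4,\dots,r_{d-2}\}$. This set induces a path, so the component would be
$\{r_i,\dots,r_j\}$ for some $4\le i\le j\le d-2$. Its neighborhood $\{v,r_{i-1},r_{j+1},w_{i-1},\dots,w_j\}$ has $3+(j-i+2)\ge5$ vertices, and all of them would have to lie in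
$X$, a contradiction.

\emph{Case 3: $u\in X$, $v\notin X$.} Let $K$ be the component of $G-X$ that contains $v$. It contains $R\setminus X$. As in Case~2, the cap on $Q$ minus $X$ is connected. If one of $r_1,r_2,r_3$ survives, it lies in
$K$. Otherwise $X=\{u,r_1,r_2,r_3\}$, and it lies in $K$ because it contains $w_3$ and $w_3\sim r_4\in K$. By symmetry the cap on $Q'$ minus $X$ lies in $K$. A further component would be contained in $\{w_4,\dots,w_{d-3}\}$, which induces a path, so it would be
$\{w_i,\dots,w_j\}$ for some $4\le i\le j\le d-3$. Its neighborhood $\{u,w_{i-1},w_{j+1},r_i,\dots,r_{j+1}\}$ has $3+(j-i+2)\ge5$ vertices, a contradiction.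

\emph{Case 4: $u,v\in X$.} Let $X'=X\setminus\{u,v\}$, so $|X'|\le2$. Both caps minus $X'$ are connected. All other vertices of $G-X$ lie on the \emph{strip}
\[
r_3,\ w_3,\ r_4,\ w_4,\ \dots,\ r_{d-2},\ w_{d-2},\ r_{d-1},
\]
which induces the square of a path in this order. Its first two vertices belong to the cap on $Q$ and its last two to the cap on $Q'$.

Suppose $r_1\notin X$. Then the two caps minus $X'$ are joined at $r_1$. If the strip minus $X'$ is connected, it contains one of the four vertices just mentioned and is thus joined to
a cap. If it is disconnected, then $X'$ is a pair of consecutive strip vertices with survivors on both sides, and the two pieces contain $r_3$ and $r_{d-1}$ respectively. Each is joined to a cap. So $G-X$ is connected.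

Suppose $r_1\in X$. Then at most one strip vertex is deleted. The strip minus $X'$ is connected and contains one of its first two and one of its last two vertices. So it is joined to both caps, and $G-X$ is connected.
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Graph Colouring via the Discharging Method},
\texttt{http://webdocs.cs.ualberta.ca/\~{}mreza/research/phd-thesis.pdf}.

\bibitem{AEH}
Amini, Esperet, van den Heuvel,
\emph{A unified approach to distance-two colouring of graphs on surfaces},
Combinatorica 33 (2013).

\bibitem{Mader}
Mader,
Math.\ Ann.\ 174 (1967).
\end{thebibliography}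

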